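# Minimum degree five: the domination number is never one third of the order

All graphs are finite and simple and have at least one vertex. We write $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$, and $N[X]=\bigcup_{x\in X}N[x]$. A set $D\subseteq V(G)$ is a *dominating set* if every vertex outside $D$ has a neighbor in $D$, that is, if $N[D]=V(G)$. The *domination number* $\gamma(G)$ is the least size of a dominating set, $n$ is the order of $G$, and $\delta(G)$ is the minimum degree.

## 1. Graphs with $\gamma=n/3$: orders 6, 9 and 12

It is known that a graph with $\delta(G)\ge5$ satisfies $\gamma(G)\le\frac13 n$. A clean bound like this suggests a guess: some small graph attains it. This is what happens for $\delta\ge1$, where Ore's theorem gives $\gamma\le n/2$, and $K_2$ and $C_4$ have $\gamma=n/2$. So let us look for a small graph with $\delta\ge5$ and $\gamma=n/3$. The order must be a multiple of $3$, and it is at least $6$.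

*Order 6.* The only graph is $K_6$, and $\gamma(K_6)=1$, not $2$.

*Order 9.* We would need $\gamma=3$. The degree sum is even, so not all nine degrees are $5$, and some $v$ has degree at least $6$. At most two vertices lie outside $N[v]$. If there is at most one, then $\gamma\le2$. If there are two, $x$ and $y$, then $N[x]$ and $N[y]$ have at least $6$ elements each and lie in the $8$-element set $V\setminus\{v\}$, so they share a vertex. That vertex dominates both, and $\gamma\le2$.

*Order 12.* We would need $\gamma=4$. Take any $v$ and let $W=V\setminus N[v]$, $m=|W|\le6$. No $x\in W$ has $v\in N[x]$, so
$$\sum_{u\ne v}|N[u]\cap W|=\sum_{x\in W}|N[x]|\ge6m .$$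
The sum on the left has $11$ terms, so some $u$ dominates at least $\lceil 6m/11\rceil$ vertices of $W$. For $m=6,5,4,3$ this leaves at most $2,2,1,1$ vertices, and for $m\le2$ at most two vertices remain anyway. If two vertices $x,y$ are left, then $N[x]$ and $N[y]$ have at least $6$ elements each inside the $11$-element set $V\setminus\{v\}$, so one vertex dominates both. Hence $\gamma\le3$.

The guess fails each time, but the margin of this counting shrinks. At order $15$ some degree is at least $6$ by parity, so at most $8$ vertices are outside $N[v]$. The same averaging, over $14$ and then $13$ candidates, leaves at most $8-\lceil 48/14\rceil=4$ and then at most $4-\lceil24/13\rceil=2$ vertices (starting with fewer leaves no more). But now two closed neighborhoods of size $6$ can be disjoint in the remaining $12$ vertices, and we only get $\gamma\le3+2=5=n/3$.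

## 2. The two theorems, and how far averaging goes

The bound just quoted is Theorem 13 of the survey "Bounds On Domination Parameters In Graphs: A Brief Survey". For $k\ge1$ let $\mathcal G_k$ be the class of all connected graphs with minimum degree at least $k$ containing no isolated edge, and let
$$c_{\mathrm{dom},k}=\sup_{G\in\mathcal G_k}\frac{\gamma(G)}{n(G)} .$$
The theorem says $c_{\mathrm{dom},5}\le\frac13$, and the question posed with it is whether some $G$ with $\delta(G)\ge5$ has $\gamma(G)=\frac13n$. The answer is no.

**Theorem 1.** Every finite graph $G$ of order $n\ge1$ with $\delta(G)\ge5$ satisfies $\gamma(G)<\frac n3$.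

**Theorem 2.** Every such graph satisfies $\gamma(G)\le\frac{63}{190}\,n$. Hence $c_{\mathrm{dom},5}\le\frac{63}{190}\approx0.33158<\frac13$, so the value $\frac13$ is neither attained nor approached.

Theorem 2 implies Theorem 1, but Theorem 1 has a much shorter proof once the main tool exists, so we prove both. We do not use the known bound $n/3$; the tool reproves it. No claim is made that $63/190$ is sharp.

How far does the usual averaging go for large $n$? Choose each vertex independently with probability $p$ and add all vertices that are still undominated. Since $|N[x]|\ge6$ for all $x$, the expected size is at most $n\bigl(p+(1-p)^6\bigr)$. The minimum over $p\in[0,1]$ is where $6(1-p)^5=1$, that is $1-p=6^{-1/5}\approx0.6988$, and its value is about $0.3012+0.1165=0.4177$. So this estimate does not even reach $\frac13$. What is lost is visible in a step-by-step construction. Early picks dominate six new vertices each. Late picks may dominate only one, because the undominated vertices have become isolated from each other. To pay for late picks we must save something during the early ones. A vertex isolated in this way still has five neighbors, all already dominated, and after we deal with it some of these may never be needed again. So dominated vertices that still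 have undominated neighbors should carry weight too.

## 3. A weight on white and blue vertices

**Step 3.1: removing edges between large degrees.** *This step ensures that a vertex of large degree has only neighbors of degree $5$.* Call a graph with $\delta\ge5$ *reduced* if no two vertices of degree at least $6$ are adjacent. If an edge joins two vertices of degree at least $6$, delete it, and repeat. Minimum degree at least $5$ is preserved, the process stops, and $\gamma$ does not decrease, because a dominating set of a spanning subgraph also dominates the original graph. So every $G$ with $\delta(G)\ge5$ has a reduced spanning subgraph $H$ with $\gamma(G)\le\gamma(H)$. For example, from $K_7$ the process deletes three disjoint edges; one vertex keeps degree $6$ and the other six have degree $5$.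

From here on $G$ is reduced. It need not be connected.

**Definition (white, blue, weight).** Let $X\subseteq V$. The *white* vertices are those in $W=V\setminus N[X]$. For any vertex $x$ put $d(x)=|N(x)\cap W|$; for white $x$ this is its *white degree*. The *blue* vertices form the set $B=\{y\notin W: d(y)>0\}$. Let
$$w(j)=40-2\min(j,5),\qquad \varphi(X)=\sum_{x\in W}w(d(x))+10|B| .$$

So $w(0),\dots,w(5)=40,38,36,34,32,30$, and $w(j)=30$ for $j\ge5$. Three facts follow at once. First, $\varphi(\emptyset)=30n$, since every vertex is white with $d\ge5$. Second, every neighbor of a white vertex is white or blue, so a white $x$ has at least $5-d(x)$ blue neighbors. Third, $w(j-m)-w(j)\le2m$ for $0\le m\le j$.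

*Example.* In $K_{5,5}$ we have $\varphi(\emptyset)=300$. Take $X=\{v\}$. The four other vertices on the side of $v$ are white with $d=0$, and the five opposite vertices are blue, so $\varphi(X)=4\cdot40+5\cdot10=210$. The weight dropped by $90$.

The price of one pick will be $90$, so that $30n$ pays for $n/3$ picks. The numbers are balanced at both extremes. Suppose $G$ is $5$-regular and we pick a first vertex $v$ whose neighbors are pairwise nonadjacent. Then $v$ loses weight $30$, and each of the five neighbors turns blue and loses $20$. The $20$ edges from the neighbors to the remaining white vertices raise white weights by $2$ each (no white vertex has lost more than $5$ neighbors, and all started at $d=5$). The drop is $30+100-40=90$. At the other end, take a white vertex with $d=0$ and with five blue neighbors that serve nobody else. It carries $40+5\cdot10=90$. There is no slack in either case, and this is why the middle of the process needs care.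

**Step 3.2: the gain inequality.** *This step computes how $\varphi$ changes when a set is added to $X$.* Let $S$ be added to $X$. Let $W',B'$ be the new sets, $A=W\setminus W'$ the newly dominated vertices, and $e(u,W')=|N(u)\cap W'|$. The *gain* of $S$ is $\varphi(X)-\varphi(X\cup S)$. Then
$$\text{gain}\ \ge\ \sum_{u\in A}\Bigl[w(d(u))-10\cdot\mathbf 1(u\in B')-2e(u,W')\Bigr]+10\,|B\setminus B'| .\tag{1}$$

Indeed, the vertices of $A$ lose their white weight, which gives $\sum_{u\in A}w(d(u))$. A vertex $x\in W'$ has lost $|N(x)\cap A|$ white neighbors, so its weight rises by at most $2|N(x)\cap A|$. Summed over $x\in W'$ this is at most $2\sum_{u\in A}e(u,W')$. Finally, $B'\subseteq B\cup A$: a vertex of $B'$ is not in $W'$ and has a neighbor in $W'\subseteq W$, so it is in $A$ if it was white and in $B$ otherwise. Since $A\cap B=\emptyset$, $|B|-|B'|=|B\setminus B'|-|A\cap B'|$, and (1) follows.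

Two remarks are used constantly. A vertex $u\in A$ lies in $B'$ exactly when $e(u,W')>0$. A vertex $y\in B$ leaves $B$ exactly when $N(y)\cap W\subseteq A$.

**Lemma 1 (white pick).** Let $v\in W$ with $d(v)=k$, and suppose every $u\in N(v)\cap W$ has $d(u)\le5$. Then adding $v$ gains at least
$$w(k)+\sum_{u\in N(v)\cap W}\bigl(32-4d(u)\bigr).$$

*Proof.* Here $A=\{v\}\cup(N(v)\cap W)$. The vertex $v$ has no white neighbor afterwards and contributes $w(k)$ in (1). Each $u$ has $v$ as one of its $d(u)$ white neighbors and $v\notin W'$, so $e(u,W')\le d(u)-1$. Its contribution is at least $(40-2d(u))-10-2(d(u)-1)=32-4d(u)$. $\square$

**Lemma 2 (blue pick).** Let $y\in B$, and suppose every $u\in N(y)\cap W$ has $d(u)\le2$. Then adding $y$ gains at least $10+\sum_{u\in N(y)\cap W}c(u)$, where $c(u)=40$ if $d(u)=0$ and $c(u)=30-4d(u)\ge22$ otherwise.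

*Proof.* Here $A=N(y)\cap W$, so $y$ leaves $B$, which gives $10$. If $d(u)=0$, then $u$ contributes $40$. Otherwise $e(u,W')\le d(u)$, and $u$ contributes at least $(40-2d(u))-10-2d(u)=30-4d(u)$. $\square$

In $K_{5,5}$, with $X=\emptyset$, Lemma 1 gives $30+5\cdot12=90$, the exact drop seen above.

## 4. Picks at white degree three or more

**Step 4.1: greedy white picks pay for themselves.** *This step disposes of all states with a white vertex of white degree at least $3$.* Let $k=\max_{x\in W}d(x)$ and let $v\in W$ with $d(v)=k$. The hypothesis of Lemma 1 holds. If $k\ge6$, then $\deg v\ge6$, so all neighbors of $v$ have degree exactly $5$ because $G$ is reduced, and $d(u)\le5$. If $k\le5$, then all white degrees are at most $k$. Lemma 1 gives the following bounds for the gain of $v$.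

- For $k\ge6$: at least $30+12k\ge102$.
- For $k=5$: at least $30+5\cdot12=90$. If some white neighbor of $v$ has white degree at most $4$: at least $30+4\cdot12+16=94$.
- For $k=4$: at least $32+4\cdot16=96$.
- For $k=3$: at least $34+3\cdot20=94$.

For $k=2$ the lemma gives only $36+2\cdot24=84$, which is less than $90$. A new argument is needed there, and it occupies the next four sections.

**Proposition 3.** Let $X$ be such that $d(x)\le2$ for all $x\in W$. Then there is a set $Y$ such that $X\cup Y$ is dominating and $90|Y|\le\varphi(X)$.

Granting this, start from any $X$ and pick white vertices of maximum white degree while the maximum is at least $3$. Each pick gains at least $90$. Then apply Proposition 3. Hence, for every $X$ in a reduced graph,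
$$\gamma(G)\le|X|+\tfrac1{90}\,\varphi(X).\tag{2}$$
With $X=\emptyset$ this is $\gamma\le n/3$.

## 5. White degree at most two: singles, pairs and quads

We prove Proposition 3 by induction on $|W|$. If $W=\emptyset$, take $Y=\emptyset$. Call a set $S$ a *reduction* if it dominates at least one white vertex and gains at least $90|S|$. If a reduction exists, then $X\cup S$ still has all white degrees at most $2$, since $W$ only shrinks. Induction gives $Y'$ with $X\cup S\cup Y'$ dominating and $90|Y'|\le\varphi(X\cup S)\le\varphi(X)-90|S|$, and $Y=S\cup Y'$ works. **So assume from now on that no reduction exists.**

We read (1) in the following form, valid since all white degrees are at most $2$: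

- every $u\in A$ contributes at least $30-4d(u)\ge22$;
- if all white neighbors of $u\in A$ are also in $A$, then $u$ contributes $w(d(u))$ in full;
- every blue vertex whose white neighbors all lie in $A$ contributes $10$.

**Step 1: the components of $G[W]$.** *This step cuts the possible components down to three.* Each component $C$ is a path $P_m$ or a cycle $C_m$, with domination number $\lceil m/3\rceil$. Let $S$ be a minimum dominating set of $C$. Then $A=C$, and the gain is at least $\sum_{x\in C}w(d(x))$, which is $40$ for $P_1$, $2\cdot38+36(m-2)=36m+4$ for $P_m$ with $m\ge2$, and $36m$ for $C_m$. Compare with $90\lceil m/3\rceil$: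

- $m=3q$: $108q\ge90q$, a reduction.
- $m=3q+2$ with $q\ge1$: $108q+72\ge90q+90$, a reduction.
- $m=3q+1$ with $q\ge3$: $108q+36\ge90q+90$, a reduction.

What remains is $P_1,P_2,P_4,P_7,C_4,C_7$. In $P_4$ or $P_7=x_1x_2x_3x_4\cdots$, add $x_2$. Then $x_1,x_2$ contribute $38+36$, and $x_3$, which turns blue with one white neighbor $x_4$, contributes $36-10-2$. The gain is at least $98$, a reduction. In $C_7$ with vertices $0,\dots,6$ in order, add $\{0,3\}$. Only $5$ stays white, and $4$ and $6$ turn blue with one white neighbor each. The gain is at least $6\cdot36-2\cdot10-2\cdot2=192\ge180$, a reduction.

So every component is $P_1$, $P_2$ or $C_4$. We call them *singles*, *pairs* and *quads*. Their vertices weigh $40$, $38$ and $36$. A single has at least $5$ blue neighbors, each pair vertex at least $4$, each quad vertex at least $3$.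

**Step 2: the types of blue vertices.** *This step limits what a blue vertex can see.* Let $y\in B$ have $i\ge1$ white neighbors. By Lemma 2, adding $y$ would be a reduction in each of these cases: $i\ge4$ (gain at least $10+4\cdot22=98$); $i=3$ with a single among the white neighbors (at least $10+40+44=94$); two singles among the white neighbors (at least $10+80=90$). So each blue vertex is of one of two types.

**Definition (a-vertices, links, b-vertices).** An *a-vertex* has exactly one single $s$ among its white neighbors, and at most one further white neighbor. If there is a further white neighbor $x$, which lies in a pair or quad, the a-vertex is a *link* $(s,x)$ *at $x$, to $s$*; otherwise it is *private* to $s$. A *b-vertex* has no single among its white neighbors, and has at most $3$ white neighbors.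

All blue neighbors of a single are a-vertices, and each a-vertex belongs to exactly one single. A blue neighbor of a pair vertex $p$ is either a link at $p$ or a b-vertex.

**Step 3: there are no links at quads.** *This step makes quads harmless.* Let $y=(s,c_0)$ be a link at a quad $c_0c_1c_2c_3$. For $S=\{y,c_2\}$ we get $A=\{s,c_0,c_1,c_2,c_3\}$, no vertex of $A$ keeps a white neighbor, and $y$ leaves $B$. The gain is at least $40+4\cdot36+10=194\ge180$, a reduction. So no such link exists.

## 6. Pairs that receive nothing: a state on 66 vertices

The natural plan now is to let each component pay for its own domination: its white weight, plus a share of the weight $10$ of each adjacent blue vertex, should be at least $90$ per pick. Give each a-vertex's $10$ to its single, and split each b-vertex's $10$ equally among its white neighbors. A single then has at least $40+5\cdot10=90$ and costs one pick. A quad costs two picks; all its at least $12$ blue incidences are with b-vertices by Step 3, so it has at least $144+12\cdot\frac{10}3=184$. A pair costs one pick and has $76$, so it needs $14$ more from b-vertices. But if its blue neighbors are all links, it gets nothing, and the singles cannot spare anything because they may have exactly $90$.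

This does occur. For $1\le i\le8$ take vertices $x_i,s_i$; for $1\le j\le5$ take adjacent vertices $p_j,p'_j$; and for all $i,j$ take a vertex $z_{ij}$. Join $z_{ij}$ to $x_i$, to $s_i$, and to $p_j$ if $i\le4$ or to $p'_j$ if $i\ge5$. For each $i$ let $z_{i1}z_{i2}z_{i3}z_{i4}z_{i5}$ be a $5$-cycle. Each $x_i$ and $s_i$ has degree $5$, each $p_j,p'_j$ has degree $1+4$, and each $z_{ij}$ has degree $3+2$. The graph is $5$-regular of order $8+8+10+40=66$. Let $X=\{x_1,\dots,x_8\}$. The white vertices are the eight singles $s_i$ and the five pairs, and the forty $z_{ij}$ are blue links. So
$$\varphi(X)=8\cdot40+10\cdot38+40\cdot10=1100 .$$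
Picking every single and one vertex of each pair takes $13$ picks, and $90\cdot13=1170>1100$. So component-by-component domination can cost more than $\varphi(X)$, and no redistribution of weights repairs that. The set $Y$ itself must be chosen differently.

The way out is visible in the same picture. Two links $z=(s,p)$ and $z'=(s',p')$ at the two ends of one pair, to different singles, dominate $p,p',s,s'$ with two picks instead of three. The four white vertices and two links carry $76+80+20=176$. That is $4$ short of $180$, so this is not yet a reduction. But $s$ and $s'$ have at least $4$ other a-vertices each, and these no longer have to pay for $s$ or $s'$. Half a unit from each of those eight closes the gap, and leaves $\frac{19}2$ at each for another pair. In the example, one such move gives $12$ picks, and $90\cdot12=1080\le1100$.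

To make this work in general we need to know that a pair short of weight has links to different singles at its two ends, and that the other a-vertices of these singles are links leading to other pairs.

## 7. Links at poor pairs

**Step 4: b-vertices opposite a link.** *This step shows that next to links, b-vertices pay at least $5$ per neighbor.* Let $\{p,p'\}$ be a pair and $z=(s,p)$ a link. *Then every b-vertex adjacent to $p'$ has at most $2$ white neighbors.*

Suppose a b-vertex $b$ adjacent to $p'$ has $3$ white neighbors. If $p$ is one of them, add $b$. Then $p,p'$ contribute $76$, the third white neighbor at least $22$, and $b$ itself $10$. The gain is at least $108$, a reduction. Otherwise the white neighbors are $p',y_1,y_2$ with $y_1,y_2\notin\{p,p'\}$ not singles. For $S=\{z,b\}$ we have $A=\{s,p,p',y_1,y_2\}$, and $z$ and $b$ both leave $B$. The gain is at least $40+76+2\cdot22+20=180$, a reduction.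

**Step 5: poor pairs have many links.** *This step describes the pairs that b-vertices do not pay for.* Let each b-vertex distribute its weight $10$ equally among its white neighbors, and let $\sigma(\pi)$ be the total that a pair $\pi=\{p,p'\}$ receives.

**Definition (poor pair).** A pair $\pi$ is *poor* if $\sigma(\pi)<14$.

In the state of Section 6 all five pairs are poor, with $\sigma=0$. Now distinguish three cases.

- No links at $\pi$: all of the at least $8$ incidences of $p,p'$ with blue vertices are with b-vertices, and each gives at least $\frac{10}3$. So $\sigma(\pi)\ge\frac{80}3>14$.
- Links at exactly one of the two vertices, say at $p$: then $p'$ has at least $4$ blue neighbors, all b-vertices, each giving at least $5$ to $p'$ by Step 4. So $\sigma(\pi)\ge20$.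
- Links at both: by Step 4, used from both sides, each incidence of $p$ or $p'$ with a b-vertex gives at least $5$.

So a poor pair has links at both vertices and at most two incidences with b-vertices, since three would give $15$. Hence *a poor pair has at least $4-2=2$ links at each of its vertices, and at least $8-2=6$ links in total.* Links at $p$ and links at $p'$ are different vertices, because a link has only one white neighbor that is not a single.

**Step 6: the links of a poor pair go to distinct singles.** *This step supplies what Section 6 asked for.* Let $\pi=\{p,p'\}$ be a poor pair.

**(6a)** *Let $z=(s,p)$ and $z'=(s',p')$ be links with $s\ne s'$. Then no blue vertex other than $z,z'$ has all its white neighbors in $\{p,p',s,s'\}$.* For $S=\{z,z'\}$ we have $A=\{p,p',s,s'\}$, and no vertex of $A$ keeps a white neighbor. If there are $t$ other such blue vertices, the gain is at least $80+76+20+10t=176+10t$. As $S$ is not a reduction, $176+10t<180$, so $t=0$.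

**(6b)** *Not all links at $\pi$ go to the same single.* Suppose they all go to $s$. If some b-vertex is adjacent to $\pi$, we may name the vertices so that it is a b-vertex $b$ adjacent to $p'$. Take a link $z=(s,p)$ and $S=\{z,b\}$. Then $s,p,p'$ are dominated. Each of the at least $6$ links at $\pi$ has its white neighbors in $\{s,p,p'\}$ and leaves $B$, and so does $b$. Other dominated vertices contribute at least $22$ each, in particular not less than $0$. The gain is at least $76+40+60+10=186\ge180$, a reduction. If no b-vertex is adjacent to $\pi$, there are at least $8$ links at $\pi$. Take $S=\{p,s\}$. Then $A=\{p,p',s\}$, all these links leave $B$, and the gain is at least $76+40+80=196\ge180$, a reduction.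

**(6c)** *The links at $\pi$ go to pairwise distinct singles.* Suppose two links $z_1\ne z_2$ at $\pi$ go to the same $s$. By (6b) some link $z_3$ at $\pi$ goes to a single $t\ne s$. Let $q$ be the vertex of $\pi$ adjacent to $z_3$ and $q'$ the other one.

If some link $z'$ at $q'$ goes to $s$, apply (6a) to $z_3=(t,q)$ and $z'=(s,q')$. At least one of $z_1,z_2$ differs from $z'$, and it differs from $z_3$ because it goes to $s$. Its white neighbors lie in $\{p,p',s\}$, contradicting (6a).

If no link at $q'$ goes to $s$, then $z_1$ and $z_2$ are both at $q$. By Step 5, $q'$ has a link $z'$, to some single $r\ne s$. Apply (6a) to $z_1=(s,q)$ and $z'=(r,q')$. Now $z_2=(s,q)$ contradicts (6a).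

**(6d)** *If a single $s$ has a link at $\pi$, then it has exactly one link at $\pi$, and it has no private a-vertex.* The first part is (6c). For the second, let $z$ be the link to $s$, at $q\in\pi$, and let $z'$ be a link at the other vertex of $\pi$. It goes to some $s'\ne s$ by (6c). A private a-vertex of $s$ has $s$ as its only white neighbor and would contradict (6a) for $z,z'$.

## 8. Two links in place of three picks

**Step 7: the set $Y$.** *This step chooses $Y$.* Choose a maximal family $\mathcal S$ of poor pairs $\pi=\{p,p'\}$, each together with links $z_\pi=(s_\pi,p)$ and $z'_\pi=(s'_\pi,p')$, such that all the singles $s_\pi,s'_\pi$ for $\pi\in\mathcal S$ are distinct. Call these singles *used* and all other singles *unused*. Let $Y$ consist of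

- $z_\pi$ and $z'_\pi$ for each $\pi\in\mathcal S$,
- every unused single,
- one vertex of each pair not in $\mathcal S$,
- two vertices dominating each quad.

Every white vertex is dominated by $Y$, so $X\cup Y$ is dominating.

**Step 8: the account.** *This step shows $\varphi(X)\ge90|Y|$.* White vertices keep their weights. The blue weights are given away as follows.

- A b-vertex gives its $10$ in equal parts to its white neighbors.
- An a-vertex of an unused single gives its $10$ to that single.
- The links $z_\pi,z'_\pi$ give their $10$ to $\pi$.
- Any other a-vertex of a used single $s_\pi$ or $s'_\pi$ is not private by (6d), is not at a quad by Step 3, and is not at $\pi$ by (6d). So it is a link at a vertex of a pair $\rho\ne\pi$. It gives $\frac12$ to $\pi$ and $\frac{19}2$ to $\rho$.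

Each blue vertex gives away exactly $10$. Now compare each group of white vertices with its cost in $Y$.

- *Unused single*, one pick: at least $40+5\cdot10=90$.
- *Quad*, two picks: all its at least $12$ blue incidences are with b-vertices, so at least $144+12\cdot\frac{10}3=184\ge180$.
- *Pair that is not poor*, one pick: at least $76+14=90$.
- *$\pi\in\mathcal S$ together with $s_\pi,s'_\pi$*, two picks: each of the two singles has at least $4$ a-vertices besides $z_\pi$ or $z'_\pi$, and these eight or more are distinct. So at least $76+80+20+8\cdot\frac12=180$.
- *Poor pair $\rho=\{y,y'\}\notin\mathcal S$*, one pick. Suppose both $y$ and $y'$ had a link to an unused single. By (6c) these two singles are distinct, so $\rho$ with these links could be added to $\mathcal S$, against maximality. Hence at one of $y,y'$ all links go to used singles. By Step 5 there are at least two of them, and none has the form $z_\pi$ or $z'_\pi$, since those are at pairs of $\mathcal S$. Each gives $\frac{19}2$ to $\rho$. So $\rho$ has at least $76+19=95\ge90$.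

Each group has at least $90$ times the number of vertices of $Y$ charged to it, so $\varphi(X)\ge90|Y|$. This proves Proposition 3, and with it (2). $\square$

In the state of Section 6, the pair $p_j,p'_j$ has links at $p_j$ to $s_1,\dots,s_4$ and at $p'_j$ to $s_5,\dots,s_8$. A maximal family therefore consists of four pairs and uses all eight singles. Here $|Y|=8+1=9$, and the fifth pair is paid for by $\frac{19}2$ from each of its eight links.

## 9. Equality would force a 5-regular graph, and then fails

We prove Theorem 1. By (2) with $X=\emptyset$, every reduced graph satisfies $\gamma\le n/3$. To exclude equality it suffices to find a short sequence of picks with total gain above $90$ per pick.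

**Step 9.1: passing to a connected reduced graph.** *This step makes connectivity available.* Suppose $\gamma(G)=n/3$. A reduced spanning subgraph $H$ has $n/3=\gamma(G)\le\gamma(H)\le n/3$, so equality holds for $H$. Each component of $H$ is reduced with $\delta\ge5$ and so has domination number at most one third of its order. These numbers add up to $n/3$, so equality holds in each component. Replace $G$ by one component: now $G$ is connected and reduced, and $\gamma=n/3$.

**Step 9.2: all degrees are 5.** *This step uses the large gain for white degree at least $6$.* If the maximum degree is at least $6$, first pick a vertex of maximum degree. The gain is at least $102$, so (2) gives $90(\gamma-1)\le30n-102$ and $\gamma<n/3$, a contradiction. So $G$ is $5$-regular.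

**Step 9.3: a second pick with a surplus.** *This step finds two picks with total gain at least $184$.* Pick any vertex $v$; the gain is at least $90$. Let $k$ be the maximum white degree of a white vertex afterwards, with $k=0$ if $W=\emptyset$.

If $k\in\{3,4\}$, picking a white vertex of white degree $k$ gains at least $94$ by Step 4.1.

If $k=5$, let $T=\{x\in W:d(x)=5\}$. It is nonempty, and $T\ne V$ because $v\notin T$. As $G$ is connected, there is an edge $zy$ with $z\in T$, $y\notin T$. Since $\deg z=5=d(z)$, all neighbors of $z$ are white. So $y$ is white, and $y\notin T$ means $d(y)\le4$. Picking $z$ gains at least $94$.

In both cases (2) gives $90(\gamma-2)\le30n-184$, so $90\gamma\le30n-4$, a contradiction.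

If $k\le2$, then each white vertex has at least $3$ neighbors that are not white. These lie in $N(v)$, since white vertices are not adjacent to $v$. At most $5\cdot4=20$ edges go from $N(v)$ to $W$, so $3|W|\le20$, $|W|\le6$ and $n=6+|W|\le12$. The order is even, as $G$ is $5$-regular, and divisible by $3$, as $\gamma=n/3$. So $n\in\{6,12\}$. If $n=6$, then $G=K_6$ and $\gamma=1\ne2$. If $n=12$, then $|W|=6$, and at least $18$ edges join $N(v)$ to $W$. So some $u\in N(v)$ has at least $4$ white neighbors. By Lemma 2, adding $u$ gains at least $10+4\cdot22=98$. Then $90(\gamma-2)\le30n-188$, a contradiction. This proves Theorem 1. $\square$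

## 10. A surplus of $3/19$ per vertex

For Theorem 2 a bounded surplus per component is not enough, because components can be large. We must collect surplus in proportion to $n$.

Let $G$ be reduced. Call *surplus* of a pick its gain minus $90$. Suppose that, starting from $X=\emptyset$, we make $N$ picks with total surplus $\Sigma$. Then $\varphi(X)=30n-90N-\Sigma$, and (2) gives $\gamma\le\frac{30n-\Sigma}{90}$. If $\Sigma\ge\frac3{19}n$, then
$$\gamma\le\frac{30-\frac3{19}}{90}\,n=\frac{567}{1710}\,n=\frac{63}{190}\,n .$$
By Step 3.1 this then holds for every graph with $\delta\ge5$, which is Theorem 2. So it suffices to make picks until all white degrees are at most $2$, with total surplus at least $\frac3{19}n$.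

**Step 10.1: the rules for picking.** *This step fixes the order of picks so that picks without surplus are rare.* Let $k=\max_{x\in W}d(x)$ at each moment. In *Phase 0*, while $k\ge6$, pick a white $v$ with $d(v)=k$. Its surplus is at least $30+12k-90=12(k-5)$. In *Phase 1*, while $3\le k\le5$, pick a white $v$ with $d(v)=k$; if $k=5$, choose $v$ with a white neighbor of white degree at most $4$ whenever such a $v$ exists. By Step 4.1 the surplus in Phase 1 is at least $4$ for $k=3$, at least $6$ for $k=4$, and at least $4$ for $k=5$ with such a low neighbor. The remaining picks, with $k=5$ and no low neighbor, are called *plain*; their surplus is at least $0$. One additional kind of pick is inserted in Step 10.4.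

**Step 10.2: where plain picks happen.** *This step shows that there is at most one plain pick per component.* Let $W_0$ be the white set at the end of Phase 0. All white degrees are at most $5$ from then on.

**Definition (full component).** A component of $G[W_0]$ is *full* if all its vertices have $d=5$ at the end of Phase 0.

For example, if $G$ is connected and $5$-regular, there is no Phase 0, and $G$ itself is the only full component.

A white pick changes $W$ and the white degrees only inside its own component of $G[W]$. *Claim: the plain picks are exactly the first picks in the full components, and each full component contains exactly one.* Consider a plain pick $v$, and let $C'$ be the component of $G[W]$ containing it at that time. By the rule, at that time no white vertex with $d=5$ has a white neighbor with $d\le4$. Since $d(v)=5$ and $C'$ is connected, all vertices of $C'$ have $d=5$. Let $C_0\supseteq C'$ be the component of $G[W_0]$ containing $C'$. If $C'\ne C_0$, some edge joins $x\in C'$ to $x'\in C_0\setminus C'$. The vertex $x'$ is no longer white, since otherwise it would be in $C'$. So $x$ has lost a white neighbor since the end of Phase 0, when its white degree was at most $5$, and now $d(x)\le4$, a contradiction. So $C'=C_0$, and all its vertices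 are still white with $d=5$. Since white degrees do not increase and are at most $5$ after Phase 0, $C_0$ is full, and there has been no pick in it before. Conversely, each full component must be picked from in Phase 1, since its white degrees have to come down from $5$. At its first pick all its vertices are still white with $d=5$, so this pick is plain.

**Step 10.3: coverage.** *This step compares surplus with the number of vertices settled.* For a white pick $v$ of white degree $k$ let
$$\mathrm{cov}=1+k+\tfrac13e,$$
where $e$ is the number of edges from the white neighbors of $v$ to the vertices that stay white. Each white neighbor $u$ of $v$ has $d(u)\le5$, as seen in Step 4.1, and $v$ is one of its white neighbors, so $e\le4k$ and $\mathrm{cov}\le1+\frac73k$.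

Let $Z$ be a set of vertices, all white with $d\ge5$ at some starting moment, and suppose that at the end of all picks every white vertex has $d\le2$. Say that a pick *affects* $Z$ if it dominates a white vertex of $Z$ or a white neighbor of a vertex of $Z$ that stays white. If all picks affecting $Z$ after the starting moment are white picks, then $|Z|$ is at most the sum of their coverages. Indeed, a vertex of $Z$ that gets dominated is counted once in $1+k$ for the pick that dominates it. A vertex $x\in Z$ that stays white loses at least $3$ white neighbors. Each is lost at some pick $v$ and is then a white neighbor of $v$ (not $v$ itself, as $x$ stays white), so it gives an edge counted in $e$. Three such edges count $3\cdot\frac13=1$.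

For every white pick that is not plain,
$$\text{surplus}\ge\tfrac6{19}\,\mathrm{cov}.\tag{3}$$
For $k=3$: $4\ge\frac6{19}\cdot8$. For $k=4$: $6\ge\frac6{19}\cdot\frac{31}3$. For $k=5$: $4=\frac6{19}\cdot\frac{38}3$. For $k\ge6$ we need $12(k-5)\ge\frac6{19}\bigl(1+\frac73k\bigr)$; at $k=6$ it reads $12\ge\frac{90}{19}$, and the left side has slope $12$ against $\frac{14}{19}$.

**Step 10.4: a full component.** *This step collects surplus at least $\frac3{19}c$ from the picks in a full component $C$ of order $c$.* All vertices of $C$ are white with $d=5$ at the start of Phase 1, and in Phase 1 they are affected only by picks in $C$. Let $v$ be the first pick in $C$. It is plain, with surplus at least $0$ and $\mathrm{cov}\le\frac{38}3$.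

*Case A: right after picking $v$, some white vertex of $C$ has $d\ge3$.* Then there is a further Phase 1 pick in $C$. All further picks in $C$ are not plain, so each has surplus at least $4$ and satisfies (3). Their coverages add up to at least $c-\frac{38}3$ by Step 10.3. So the surplus in $C$ is at least
$$\max\Bigl\{4,\ \tfrac6{19}\bigl(c-\tfrac{38}3\bigr)\Bigr\}=\max\Bigl\{4,\ \tfrac6{19}c-4\Bigr\}\ge\tfrac3{19}c,$$
because the average of the two terms is $\frac3{19}c$.

*Case B: right after picking $v$, all white vertices of $C$ have $d\le2$.* Let $U$ be the set of the five white neighbors of $v$ before the pick, and $R=C\setminus(U\cup\{v\})$, the part that stays white. Each vertex of $R$ had $d=5$ and now has $d\le2$, and it is not adjacent to $v$, so it has at least $3$ neighbors in $U$. Each $u\in U$ had five white neighbors, all in $C$: the vertex $v$ and four in $U\cup R$. Writing $e(U)$ for the number of edges inside $U$ and $e(U,R)$ for the number between $U$ and $R$, we get $e(U,R)=20-2e(U)\le20$. So $3|R|\le20$, $|R|\le6$ and $c\le12$. By (1) the gain of $v$ is at least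
$$30+\sum_{u\in U}\bigl(30-10-2e(u,R)\bigr)=130-2e(U,R)=90+4e(U).$$
If $e(U)\ge1$, the surplus is at least $4\ge\frac{36}{19}\ge\frac3{19}c$.

If $e(U)=0$, each $u\in U$ is now blue with exactly four white neighbors, all in $R$ and with $d\le2$. Immediately pick one such $u$ as an extra pick. By Lemma 2 it gains at least $10+4\cdot22=98$, so the surplus in $C$ is at least $8\ge\frac3{19}c$. The extra pick dominates only vertices of $C$, whose white neighbors are also in $C$, so it affects no vertex outside $C$. In Case B no further pick is made in $C$, and Phase 1 continues elsewhere.

**Step 10.5: summing up.** *This step adds the surpluses.* Let $Z$ be the set of vertices of $G$ outside all full components. At the very beginning all of them are white with $d\ge5$. They are affected only by picks of Phase 0 and by Phase 1 picks outside the full components. All of these are white picks that are not plain, by Step 10.2. By Step 10.3 and (3) their total surplus is at least $\frac6{19}|Z|\ge\frac3{19}|Z|$. The picks in each full component $C$ have total surplus at least $\frac3{19}|C|$ by Step 10.4, and these picks are different from those counted for $Z$. Hence $\Sigma\ge\frac3{19}n$. At the end all white degrees are at most $2$, and (2) yields $\gamma\le\frac{63}{190}n$.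 Since $\frac{63}{190}<\frac{63}{189}=\frac13$, this proves Theorem 2. The bound holds for every graph in $\mathcal G_5$, so $c_{\mathrm{dom},5}\le\frac{63}{190}$. $\square$
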